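\title{A $C^{1,1}$ isometric immersion of the Lobachevsky plane into Euclidean three-space}

\begin{abstract}
We construct an isometric immersion of the whole Lobachevsky plane into Euclidean three-space that is of class $C^{1,1}_{\mathrm{loc}}$, is smooth on each cell of a locally finite tiling by curvilinear quadrilaterals, and has a Gauss map that does not increase area. The surface has locally bounded extrinsic curvature in the sense of Pogorelov, so the nonexistence theorem for $C^2$ isometric immersions of the Lobachevsky plane does not extend to $C^1$ surfaces of this class. The surface is assembled from solutions of the sine-Gordon equation glued along asymptotic lines; branch points of the asymptotic net keep the angle between these lines away from $0$ and $\pi$.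
\end{abstract}

\section{The problem and the result}

Let $H^2$ be the Lobachevsky (hyperbolic) plane, the complete simply connected Riemannian surface of constant Gaussian curvature $-1$, and let $E^3$ be Euclidean three-space. A $C^1$ map $f\colon H^2\to E^3$ is an \emph{isometric immersion} if every differential $df_p$ preserves inner products. Whether such a map exists depends on the regularity asked of it. We recall three results as stated in \cite{forms}. By a theorem of Hilbert, $E^3$ contains no complete analytic surface of constant negative curvature. There is no $C^2$ isometric immersion of the whole of $H^2$ into $E^3$ \cite[Theorem~2.1.4]{forms}. In the class $C^1$ an isometric immersion exists, as follows from results of Kuiper.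

A $C^1$ immersion has no second fundamental form, but it has a continuous unit normal field $n\colon H^2\to S^2$, the Gauss map, and one can measure how much of the sphere $n$ sweeps out.

\begin{definition}\label{def:bec}
A $C^1$ immersion $f\colon H^2\to E^3$ with Gauss map $n$ has \emph{locally bounded extrinsic curvature} (in the sense of Pogorelov) if every point has a neighborhood $U$ and a constant $c_U<\infty$ such that $\sum_{i=1}^k\operatorname{area}(n(D_i))\le c_U$ for every finite family of pairwise disjoint closed domains $D_1,\dots,D_k\subset U$.
\end{definition}

The condition does not change when $n$ is replaced by $-n$. To see what it measures, recall that a $C^1$ map $G$ between Riemannian surfaces satisfies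
\begin{equation}\label{eq:areaineq}
\operatorname{area}(G(D))\le\int_D|\operatorname{Jac}G|
\end{equation}
for compact $D$; this is a consequence of the area formula. If $f$ is $C^2$, then $n$ is $C^1$ and $|\operatorname{Jac}n|$ is the absolute value of the product of the principal curvatures, so the sum in Definition~\ref{def:bec} is at most the total absolute curvature of $U$, which is finite when $U$ is relatively compact. The definition thus keeps, from the class $C^2$, the local finiteness of the total absolute curvature. In \cite{forms} it is stated as unknown whether Theorem~2.1.4 of that work extends to this larger class: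

\begin{quote}
\emph{Is it true that no $C^1$ isometric immersion of the whole plane $H^2$ into $E^3$ has locally bounded extrinsic curvature?}
\end{quote}

One would guess that it is true. On a smooth surface of curvature $-1$ the asymptotic lines form a net of quadrilaterals, and, as we recall in \eqref{eq:area}, such a quadrilateral has area less than $2\pi$ however long its sides are, whereas $H^2$ has infinite area. This is a bound on an integral of the curvature, the kind of quantity that Definition~\ref{def:bec} retains. The guess is nevertheless wrong. A map is of class $C^{1,1}_{\mathrm{loc}}$ if it is $C^1$ with locally Lipschitz first derivatives in charts. A net of curves is a \emph{Chebyshev net} if it is the net of coordinate lines of coordinates $(u,v)$ with $|\partial_u|=|\partial_v|=1$.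

\begin{theorem}\label{thm:main}
There is an isometric immersion $f\colon H^2\to E^3$ of class $C^{1,1}_{\mathrm{loc}}$, with locally Lipschitz unit normal $n$, such that:
\begin{enumerate}
\item[(i)] $H^2$ is a locally finite union of closed curvilinear quadrilaterals (cells) with disjoint interiors; on each cell $f$ is $C^\infty$ up to the boundary and the asymptotic lines form a Chebyshev net;
\item[(ii)] for every relatively compact open set $U\subset H^2$ and all pairwise disjoint closed domains $D_1,\dots,D_k\subset U$,
$$\sum_{i=1}^k\operatorname{area}(n(D_i))\le\operatorname{area}(U)<\infty .$$
\end{enumerate}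
\end{theorem}

Taking for $U$ a disk and $c_U=\operatorname{area}(U)$, we see that $f$ has locally bounded extrinsic curvature, so the answer to the question is no. By \cite[Theorem~2.1.4]{forms} the regularity in Theorem~\ref{thm:main} cannot be raised to $C^2$.

What fails below $C^2$ is not the area bound for one quadrilateral but the local picture of the net. At a point of a smooth surface of negative curvature there are exactly two asymptotic directions, so four quadrilaterals meet at each vertex of the net. In the class $C^{1,1}$ six or more may meet at a point. We build the pieces in Section~\ref{sec:cells}, work out one such branch point in Section~\ref{sec:branch}, and glue pieces in general in Section~\ref{sec:gluing}. The core of the proof is Section~\ref{sec:extension}: a polygon made of cells is enlarged by a collar of width at least $1$, and the enlarged polygon can be enlarged again. The union of the polygons is $H^2$ (Section~\ref{sec:complete}), and it is immersed cell by cell (Section~\ref{sec:immersion}).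

\section{Cells}\label{sec:cells}

A Chebyshev net is described by one function, the angle $\omega$ between its lines. We show that the metric has curvature $-1$ exactly when $\omega_{uv}=\sin\omega$, and that it is then realized in $E^3$ with the net lines as asymptotic lines. Solutions of this equation are obtained by prescribing $\omega$ on two intersecting net lines.

\begin{lemma}[Goursat problem]\label{lem:goursat}
Let $\xi,\zeta$ be smooth functions on open intervals $I,I'$ containing $0$, with $\xi(0)=\zeta(0)$. The equation
\begin{equation}\label{eq:goursat}
\omega(u,v)=\xi(u)+\zeta(v)-\xi(0)+\int_0^u\!\!\int_0^v\sin\omega(s,t)\,dt\,ds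
\end{equation}
has a unique continuous solution on $I\times I'$, and the Picard iterates from any continuous start converge to it locally uniformly. The solution is smooth, $\omega_{uv}=\sin\omega$, $\omega(u,0)=\xi(u)$, $\omega(0,v)=\zeta(v)$, and
\begin{equation}\label{eq:derivs}
\omega_u(u,v)=\xi'(u)+\int_0^v\sin\omega(u,t)\,dt,\qquad \omega_v(u,v)=\zeta'(v)+\int_0^u\sin\omega(s,v)\,ds .
\end{equation}
\end{lemma}

\begin{proof}
Let $\omega_{k+1}$ be the right side of \eqref{eq:goursat} with $\omega_k$ in the integral. On a compact subrectangle containing the origin let $|\omega_1-\omega_0|\le c$. The sine is $1$-Lipschitz and the double integral of $|st|^k$ has absolute value $|uv|^{k+1}/(k+1)^2$, so $|\omega_{k+1}-\omega_k|\le c\,|uv|^k/(k!)^2$ by induction, and the iterates converge uniformly to a solution. The difference of two solutions obeys the same bound for every $k$, so it vanishes. Differentiating \eqref{eq:goursat} gives \eqref{eq:derivs} for the continuous solution. If $\omega$ is $C^k$, the right sides of \eqref{eq:derivs} are $C^k$, so $\omega$ is $C^{k+1}$.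
\end{proof}

\begin{definition}
A \emph{cell} is a closed rectangle $C=[u_0,u_1]\times[v_0,v_1]$ together with a smooth function $\omega\colon C^+\to(0,\pi)$ with $\omega_{uv}=\sin\omega$ on an open rectangle $C^+\supset C$. The rectangle $C^+$ carries the orientation $du\wedge dv$ and the metric $g=du^2+2\cos\omega\,du\,dv+dv^2$.
\end{definition}

If $\xi,\zeta$ are smooth on open intervals containing $[u_0,u_1]\ni0$ and $[v_0,v_1]\ni0$ and the solution of \eqref{eq:goursat} satisfies $0<\omega<\pi$ on the compact rectangle $C$, then it does so on some $C^+$, and $C$ is a cell. All our cells arise in this way.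

\subsection*{Intrinsic geometry}
Let $J$ be the rotation by $+\pi/2$ in the tangent planes:
$$J\partial_u=\frac{\partial_v-\cos\omega\,\partial_u}{\sin\omega},\qquad J\partial_v=\frac{\cos\omega\,\partial_v-\partial_u}{\sin\omega},$$
so that $g(J\partial_u,\partial_v)=\sin\omega$ and $g(J\partial_v,\partial_u)=-\sin\omega$. The \emph{left curvature} $\kappa_g$ of a unit speed curve with tangent $T$ is defined by $\nabla_TT=\kappa_gJT$. The curvature \emph{toward} a given side of the curve is $\kappa_g$ if that side is on the left and $-\kappa_g$ if it is on the right; it does not depend on the direction of travel.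

Write $\nabla_u=\nabla_{\partial_u}$ and $\nabla_v=\nabla_{\partial_v}$. The field $\nabla_u\partial_v=\nabla_v\partial_u$ is orthogonal to $\partial_v$ because $|\partial_v|=1$ and to $\partial_u$ because $|\partial_u|=1$; hence it vanishes. Differentiating $g(\partial_u,\partial_v)=\cos\omega$ gives $g(\nabla_u\partial_u,\partial_v)=-\omega_u\sin\omega$ and $g(\nabla_v\partial_v,\partial_u)=-\omega_v\sin\omega$. Since $\nabla_u\partial_u\perp\partial_u$ and $\nabla_v\partial_v\perp\partial_v$,
\begin{equation}\label{eq:connection}
\nabla_u\partial_v=\nabla_v\partial_u=0,\qquad\nabla_u\partial_u=-\omega_uJ\partial_u,\qquad\nabla_v\partial_v=\omega_vJ\partial_v .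
\end{equation}
So the left curvature is $-\omega_u$ on $u$-lines directed by $\partial_u$ and $\omega_v$ on $v$-lines directed by $\partial_v$. The cell lies to the left of its bottom and right sides and to the right of its top and left sides in these directions, which gives the first row of data that we use throughout; the second lists the interior angles:
\begin{equation}\label{eq:table}
\begin{array}{ll}
\text{curvature toward } C: & \text{top } \omega_u,\quad\text{bottom } {-\omega_u},\quad\text{right } \omega_v,\quad\text{left } {-\omega_v};\\[2pt]
\text{angle of } C: & \omega \text{ at lower left and upper right},\quad \pi-\omega\text{ at the other corners}.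
\end{array}
\end{equation}
As $J$ is parallel, $\nabla_u\nabla_v\partial_v-\nabla_v\nabla_u\partial_v=\omega_{uv}J\partial_v$; pairing with $\partial_u$ and dividing by $\det g=\sin^2\omega$ gives the Gaussian curvature $K=-\omega_{uv}/\sin\omega=-1$. Inverting the matrix of $g$ gives
\begin{equation}\label{eq:gradients}
|dv|_g=\frac1{\sin\omega},\qquad |du+dv|_g^2=\frac{2-2\cos\omega}{\sin^2\omega}=\frac1{\cos^2(\omega/2)} .
\end{equation}
Finally, the area element is $\sin\omega\,du\,dv=\omega_{uv}\,du\,dv$, so
\begin{equation}\label{eq:area}
\operatorname{area}(C)=\omega(u_1,v_1)-\omega(u_0,v_1)-\omega(u_1,v_0)+\omega(u_0,v_0)<2\pi .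
\end{equation}
This identity is the difficulty in all that follows. Area enclosed by the net drives $\omega$ toward $\pi$ at one pair of corners or toward $0$ at the other, and there the net degenerates.

\subsection*{Extrinsic geometry}
We use Bonnet's theorem in the following form. Let $W$ be a simply connected oriented Riemannian surface and $h$ a smooth symmetric $2$-tensor satisfying the Gauss equation $\det h/\det g=K$ and the Codazzi equation $(\nabla_Xh)(Y,Z)=(\nabla_Yh)(X,Z)$. Given $p\in W$, a point $z\in E^3$ and a linear isometric embedding $A\colon T_pW\to E^3$, there is a unique smooth isometric immersion $F\colon W\to E^3$ with $F(p)=z$, $dF_p=A$ and second fundamental form $h$ with respect to the normal $n=dF(e_1)\times dF(e_2)$, where $e_1,e_2$ is an oriented orthonormal frame.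

For $\sigma=\pm1$ let $h_\sigma$ be the tensor on $C^+$ with $h_\sigma(\partial_u,\partial_u)=h_\sigma(\partial_v,\partial_v)=0$ and $h_\sigma(\partial_u,\partial_v)=\sigma\sin\omega$. Then $\det h_\sigma/\det g=-1=K$. For the Codazzi equation, note that $h_\sigma(\partial_v,J\partial_u)=-\sigma\cos\omega$ and $h_\sigma(\partial_u,J\partial_v)=\sigma\cos\omega$. By \eqref{eq:connection},
\begin{align*}
(\nabla_uh_\sigma)(\partial_v,\partial_u)&=\sigma\omega_u\cos\omega+\omega_uh_\sigma(\partial_v,J\partial_u)=0=(\nabla_vh_\sigma)(\partial_u,\partial_u),\\
(\nabla_vh_\sigma)(\partial_u,\partial_v)&=\sigma\omega_v\cos\omega-\omega_vh_\sigma(\partial_u,J\partial_v)=0=(\nabla_uh_\sigma)(\partial_v,\partial_v).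
\end{align*}
So Bonnet's theorem applies to $(C^+,g,h_\sigma)$. Asymptotic directions are those with $h_\sigma(T,T)=0$; they are exactly the directions of the net lines.

Along a net line with unit tangent $T$ put $\tau=h_\sigma(T,JT)$, which does not depend on the sign of $T$. The formulas for $J$ give $\tau=\sigma$ on $u$-lines and $\tau=-\sigma$ on $v$-lines. Since $h_\sigma(T,T)=0$, the Gauss and Weingarten formulas along the line read
\begin{equation}\label{eq:frame}
(dF\,T)'=\kappa_g\,dF\,JT,\qquad (dF\,JT)'=-\kappa_g\,dF\,T+\tau n,\qquad n'=-\tau\,dF\,JT .
\end{equation}
This is a linear system for the frame $(dF\,T,\,dF\,JT,\,n)$ whose coefficients are only $\kappa_g$ and the sign $\tau$; the angle $\omega$ does not enter. Two cells with quite different functions $\omega$ therefore fit together in space along a net line, with a common tangent plane, as soon as $\kappa_g$ and $\tau$ agree and the frames agree at one point. To keep track of $\tau$ we \emph{label} the sides of a cell by $\pm1$, opposite sides equally and adjacent sides differently, and give a labeled cell the form $h_\sigma$ with $\sigma$ the label of its sides along $u$-lines. Then $\tau$ on each side equals its label.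

\section{One branch point}\label{sec:branch}

A \emph{sector} is a cell $[0,L]^2$, with coordinates $x,y$ in place of $u,v$, that we place with its corner $(0,0)$ at a given vertex.

\begin{example}[six sectors]\label{ex:six}
Let $\varphi=\pi/3$ and let $\omega$ solve \eqref{eq:goursat} with $\xi=\zeta=\varphi$. On $[0,1]^2$ we have $|\omega-\pi/3|\le xy\le1<\pi/3$, so this square is a cell, and by \eqref{eq:table} its two axes are geodesics. Put $T_j=(\cos j\varphi,\sin j\varphi,0)$, $e_3=(0,0,1)$, $T_j^\perp=e_3\times T_j$ and $\tau_j=(-1)^j$, with $j$ taken modulo $6$. Take six copies $C_1,\dots,C_6$ of the cell and let $F_j$ be the immersion of $C_j^+$ with $\sigma=\tau_{j-1}$, $F_j(0,0)=0$, $dF_j\,\partial_x=T_{j-1}$ and $dF_j\,\partial_y=T_j$ at the origin. On the $y$-axis of $C_j$ we have $\kappa_g=0$ and $\tau=-\tau_{j-1}=\tau_j$, and on the $x$-axis of $C_{j+1}$ we have $\kappa_g=0$ and $\tau=\tau_j$. On both, \eqref{eq:frame} with the initial frame $(T_j,T_j^\perp,e_3)$ has the solution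
$$dF\,T=T_j,\qquad dF\,JT=\cos s\;T_j^\perp+\tau_j\sin s\;e_3,\qquad n=\cos s\;e_3-\tau_j\sin s\;T_j^\perp ,$$
where $s$ is arc length from the origin. So $F_j$ and $F_{j+1}$ map these axes onto the same straight segment $sT_j$, with the same tangent plane, which turns about the segment at unit speed in the sense given by $\tau_j$. The six pieces close up to a surface with continuous normal. As $h_\sigma(\partial_x+\partial_y,\partial_x+\partial_y)=2\sigma\sin\omega$, the sectors bend alternately up and down from the plane of the six segments.

The normal is not differentiable at the origin. Its derivative along the $j$-th segment is $-\tau_jT_j^\perp$, which takes the same value $-T_0^\perp$ in the opposite directions $T_0$ and $T_3=-T_0$; a linear map would give opposite values.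
\end{example}

The same construction closes up with $r$ sectors of angle $\varphi=2\pi/r$ for every even $r\ge4$ and small side. It fails for odd $r$: the signs $\tau_j$ alternate, so on some segment the tangent planes of the two neighbors would turn in opposite senses. For $r=4$ nothing new arises. If $\omega$ solves \eqref{eq:goursat} on a square centered at the origin with $\xi=\zeta=\pi/2$, then on the quadrant $u\le0\le v$ the function $\pi-\omega$ in the coordinates $x=v$, $y=-u$ solves the same problem, so the four sectors are the quadrants of one smooth cell. For $r\ge6$ we speak of a \emph{branch point}.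

By \eqref{eq:area} each of the $r$ sectors has area $\omega(L,L)-\varphi<\pi-\varphi$, so together they have area less than $(r-2)\pi$. For $r=4$ this is the bound $2\pi$; more sectors leave more room. The room can be used, because a solution with small data stays small on a large square. The term $\gamma$ in the next lemma allows one axis to be slightly curved, which Section~\ref{sec:extension} requires.

\begin{lemma}\label{lem:sector}
Let $L>0$, $\varepsilon=\frac\pi4e^{-2L}$ and $0<\varphi\le\varepsilon$. Let $\gamma$ be smooth on an open interval containing $[0,L]$, with $\gamma(0)=0$ and $0\le\gamma\le\varepsilon$ on $[0,L]$. The solution of \eqref{eq:goursat} with $\omega(x,0)=\varphi$, $\omega(0,y)=\varphi+\gamma(y)$ satisfies $\varphi\le\omega\le\pi/2$ on $[0,L]^2$. Hence $[0,L]^2$ is a cell, and $|dx+dy|_g\le\sqrt2$ on it.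
\end{lemma}

\begin{proof}
Start the Picard iteration at $\omega_0=0$ and suppose $0\le\omega_k\le2\varepsilon e^{x+y}$ on $[0,L]^2$. Since $2\varepsilon e^{x+y}\le\pi/2$, we have $0\le\sin\omega_k\le\omega_k$. The data part $\varphi+\gamma(y)$ of \eqref{eq:goursat} lies in $[\varphi,2\varepsilon]$. Therefore $\omega_{k+1}\ge\varphi$ and
$$\omega_{k+1}\le2\varepsilon+2\varepsilon(e^x-1)(e^y-1)=2\varepsilon\,(e^{x+y}+2-e^x-e^y)\le2\varepsilon e^{x+y}.$$
In the limit $\varphi\le\omega\le\pi/2$. The last claim follows from \eqref{eq:gradients}.
\end{proof}

With $\gamma=0$ and $r$ even, $2\pi/r\le\varepsilon$, we obtain $r$ sectors of side $L$ around one point. The function $x+y$ vanishes at the center, is at least $L$ on the outer boundary and has gradient at most $\sqrt2$, so the boundary is at distance at least $L/\sqrt2$ from the center (Lemma~\ref{lem:lip} below). One branch point thus reaches any prescribed radius. It cannot give the whole plane, since a fixed $r$ allows only the area $(r-2)\pi$. New branch points have to be inserted farther and farther out.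

\section{Gluing cells}\label{sec:gluing}

From a boundary point $p$ of a cell $C$ two boundary arcs issue. Directed away from $p$, the \emph{first} has $C$ on its left and the \emph{second} has $C$ on its right. The \emph{angle of $C$ at $p$} is the angle from the first arc to the second; it is given by \eqref{eq:table} at a corner and equals $\pi$ at other boundary points.

\begin{definition}\label{def:tiled}
A \emph{tiled disk} is a closed topological disk $P$ covered by finitely many embedded labeled cells with disjoint interiors, such that the following holds.
\begin{enumerate}
\item[(G0)] If $p$ is not interior to a cell, the cells containing $p$ can be numbered $C_1,\dots,C_k$ so that near $p$ the second arc of $C_j$ is identified by arc length with the first arc of $C_{j+1}$ for $j<k$, the second arc of $C_k$ is so identified with the first arc of $C_1$ exactly when $p\in\operatorname{int}P$, and the cells have no other common point near $p$ except $p$.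
\item[(G1)] Identified arcs have the same label.
\item[(G2)] Identified arcs, traversed in the same direction, have the same left curvature.
\item[(G3)] If $p\in\operatorname{int}P$ in (G0), the angles of $C_1,\dots,C_k$ at $p$ add up to $2\pi$.
\end{enumerate}
At $p\in\partial P$ the sum of the angles of the cells is the \emph{interior angle}.
\end{definition}

A corner of one cell may lie in the interior of a side of another. Conditions (G2) and (G3) make the glued metric smooth, by the next lemma; (G1) is needed only for the immersion in Section~\ref{sec:immersion}. We use three standard facts. A simply connected oriented surface with $K=-1$ has an orientation-preserving local isometry into $H^2$ (a \emph{developing map}), and any two differ by an orientation-preserving isometry of $H^2$. A unit speed curve in $H^2$ is determined by its initial point, initial direction and left curvature function. Two orientation-preserving isometries of $H^2$ that agree at two points are equal.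

\begin{lemma}\label{lem:hyp}
The interior of a tiled disk $P$ has an atlas of charts into $H^2$ whose transition maps are locally orientation-preserving isometries. For each $p\in\operatorname{int}P$ and each cell $C\ni p$ there is an orientation-preserving isometry from a neighborhood of $p$ in $C^+$ onto a neighborhood of $p$ in $\operatorname{int}P$ that is the identity on $C$ near $p$.
\end{lemma}

\begin{proof}
Fix $o\in H^2$ and let $p\in\operatorname{int}P$. If $p$ is interior to a cell $C$, let the chart $\Psi_p$ be a developing map of $C^+$ restricted to a small neighborhood of $p$. Otherwise take $C_1,\dots,C_k$ as in (G0) and developing maps $d_j\colon C_j^+\to H^2$ with $d_j(p)=o$, rotated about $o$ one after another so that the first arc of $C_{j+1}$ and the second arc of $C_j$ have images with the same initial direction for $j<k$. By (G2) the two images coincide, point by point. By (G3) the images of the second arc of $C_k$ and the first arc of $C_1$ also have the same initial direction, so they coincide too.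

Use polar coordinates $(\rho,\vartheta)$ about $o$. Along a smooth unit speed arc issuing from $o$ the derivative of $\rho$ tends to $1$ at $o$. So for small $\rho_0$ each $d_j$ maps a neighborhood $N_j$ of $p$ in $C_j^+$ diffeomorphically onto the disk $B=\{\rho<\rho_0\}$, the set $N_j$ meets $\partial C_j$ only in the two arcs, and their images are graphs $\vartheta=\vartheta_{j-1}(\rho)$ and $\vartheta=\vartheta_j(\rho)$ of continuous functions on $[0,\rho_0)$. We normalize these so that $\vartheta_j(0)-\vartheta_{j-1}(0)\in(0,\pi]$ is the angle of $C_j$, and shrink $\rho_0$ so that $0<\vartheta_j-\vartheta_{j-1}<2\pi$, that the sets $N_j\cap C_j$ meet no further cell, and that they meet each other only as in (G0). The two graphs cut $B$ into two regions, and $d_j(N_j\cap C_j)$ is the closed one to the left of the first arc, namely the wedge $\vartheta_{j-1}(\rho)\le\vartheta\le\vartheta_j(\rho)$. The continuous function $\vartheta_k-\vartheta_0$ takes values in $2\pi\mathbb Z$ and equals $2\pi$ at $0$, so it is $2\pi$, and the wedges fill $B$ once. The set $V=\bigcup_j(N_j\cap C_j)$ meets every cell in a relatively open set, so it is open in $P$. The maps $d_j$ define a bijection $\Psi_p\colon V\to B$ that is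 continuous, with continuous inverse, on each of finitely many closed pieces; it is a homeomorphism.

Let $z$ lie in the domains of $\Psi_p$ and $\Psi_q$. For each cell $C\ni z$ both charts are, on $C$ near $z$, restrictions of developing maps of $C^+$, so $\Psi_q=\phi_C\circ\Psi_p$ there for an orientation-preserving isometry $\phi_C$ of $H^2$. Cells that are consecutive at $z$ in (G0) share an arc, on whose image their isometries agree; hence all $\phi_C$ with $C\ni z$ are equal, and $\Psi_q\circ\Psi_p^{-1}$ is an isometry near $\Psi_p(z)$. The isometry in the second statement is $\Psi_p^{-1}\circ d_j$ on $N_j$.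
\end{proof}

So $\operatorname{int}P$ is a smooth oriented surface of curvature $-1$, and the charts at $p$ depend only on the cells containing $p$. We shall need to pass from derivative bounds on the cells to Lipschitz bounds across them. A geodesic segment may meet the curved side of a cell in a complicated closed set, so one cannot simply cut it into finitely many pieces, each in one cell. The following lemma replaces this.

\begin{lemma}\label{lem:closed}
Let $[0,s]=F_1\cup\dots\cup F_r$ with all $F_j$ closed, and let $q\colon[0,s]\to\mathbb R^k$ satisfy $|q(t)-q(t')|\le c|t-t'|$ whenever $t,t'$ lie in the same $F_j$. Then $|q(s)-q(0)|\le cs$.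
\end{lemma}

\begin{proof}
Let $s_0=0\in F_{j_1}$ and $s_1=\max F_{j_1}$. If $s_i=\max F_{j_i}<s$, then, the sets being finite in number, some $F_{j_{i+1}}$ contains a sequence decreasing strictly to $s_i$. So $s_i\in F_{j_{i+1}}$ and $s_{i+1}=\max F_{j_{i+1}}>s_i$. The maxima increase strictly, so the indices $j_i$ are distinct and $s$ is reached after at most $r$ steps. Both $s_{i-1}$ and $s_i$ lie in $F_{j_i}$; add the inequalities $|q(s_i)-q(s_{i-1})|\le c(s_i-s_{i-1})$.
\end{proof}

Let $W$ be open in the interior of a tiled disk. A map $Q\colon W\to\mathbb R^k$ is \emph{cellwise $C^1$} if it is continuous and, for each $p\in W$ and each cell $C\ni p$, the restriction $Q|_C$ extends to a $C^1$ map on a neighborhood of $p$ in $C^+$. The differential of the extension at points of $C$ depends only on $Q|_C$, because $C$ is the closure of its interior; we denote it by $d(Q|_C)$.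

\begin{lemma}\label{lem:lip}
Let $Q\colon W\to\mathbb R^k$ be cellwise $C^1$.
\begin{enumerate}
\item[(a)] $Q$ is locally Lipschitz.
\item[(b)] If $|d(Q|_C)|_g\le M$ on $C\cap W$ for every cell $C$, then $|Q(p)-Q(q)|\le M\operatorname{length}(c)$ for every rectifiable path $c$ in $W$ from $p$ to $q$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z\in W$, let $C_1,\dots,C_k$ be the cells containing $z$, and let $\epsilon>0$. By Lemma~\ref{lem:hyp} the extension of $Q|_{C_j}$ may be viewed as a $C^1$ map $Q_j$ on a neighborhood of $z$ in $W$ that equals $Q$ on $C_j$. Choose a ball $B\subset W$ about $z$, isometric to a disk of $H^2$, that meets no other cell and on which $|dQ_j|_g\le M'$ for all $j$; in case (b) continuity allows $M'=M+\epsilon$. As $B$ is convex, each $Q_j$ is $M'$-Lipschitz on $B$. A geodesic segment in $B$ is covered by the closed sets where it lies in $C_j$, and there $Q=Q_j$. By Lemma~\ref{lem:closed}, $Q$ is $M'$-Lipschitz on $B$, which proves (a). For (b), cut $c$ into finitely many pieces, each in one such ball, add the estimates, and let $\epsilon\to0$.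
\end{proof}

\section{The extension step}\label{sec:extension}

Suppose a tiled disk $P$ is to be extended across a boundary edge $e$ of length $\ell$ with curvature $\kappa$ toward $P$ and total turning $\Delta=\int_e\kappa$. The natural move is to attach a cell $[0,\ell]\times[0,L]$ along its bottom side. By \eqref{eq:table}, condition (G2) forces $\omega_u(u,0)=\kappa(u)$, so only the initial angle $\alpha=\omega(0,0)$ is free on the base, and the angle at the other end of the base is $\beta=\pi-\alpha-\Delta$. If the left side is taken geodesic, \eqref{eq:area} gives $\omega(\ell,L)=\alpha+\Delta+\operatorname{area}$, which must stay below $\pi$. A tall cell is therefore safe only over a short base. So we cut $e$ into short subarcs and erect a narrow \emph{strip} over each. The next strip has to start afresh, with a smaller angle than the one reached and with a geodesic left side; this opens a gap between neighboring strips, which we fill with a \emph{fan} of thin sectors.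

A fan needs a positive angle. If the subarcs of $e$ have turnings $\Delta_i$ and base angles $\alpha_i,\beta_i=\pi-\alpha_i-\Delta_i$ for $1\le i\le N$, a gap at each cut point means $\alpha_{i+1}<\pi-\beta_i=\alpha_i+\Delta_i$, and chaining these inequalities gives $\alpha_1+\beta_N\ge\pi-\Delta$. Thus each edge demands a total angle of at least $\pi-\Delta$ at its two ends, while a vertex can supply less than its outer angle to the two edges that meet there. Convexity of the polygon would settle the account, but it is not preserved: where two thin sectors of angle $\varphi$ meet at the end of a geodesic ray, the outer angle is only $2\varphi$ by \eqref{eq:table}. The following definition records a feasible distribution of angles instead.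

\begin{definition}\label{def:adm}
An \emph{admissible polygon} is a tiled disk $P$ whose boundary is a cycle of \emph{edges}, traversed with $P$ on the right, such that:
\begin{enumerate}
\item[(A1)] each edge $e$ is a full side of one cell, its interior points lie in no other cell, and its curvature $\kappa$ toward $P$ is positive; put $\Delta(e)=\int_e\kappa$;
\item[(A2)] at each vertex the interior angle lies in $(0,2\pi)$; the \emph{outer angle} $\Theta$ is $2\pi$ minus the interior angle;
\item[(A3)] numbers $a(e),b(e)\in(0,\pi)$ are assigned to the initial and the final vertex of each edge $e$, with
\begin{gather}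
a(e)+b(e)>\pi-\Delta(e),\label{eq:edge}\\
b(e_-)+a(e_+)<\Theta\quad\text{at the vertex between consecutive edges }e_-,e_+.\label{eq:vertex}
\end{gather}
\end{enumerate}
\end{definition}

\begin{example}\label{ex:P0}
Let $P_0=[-\frac12,\frac12]^2$ with $\omega=\pi/2$ on both axes. Then $|\omega-\pi/2|\le|uv|\le\frac14$, so $P_0$ is a cell; label it in either way. By \eqref{eq:derivs} and \eqref{eq:table} the curvature toward $P_0$ is $\int_0^{1/2}\sin\omega\,dv$ on the top, $\int_{-1/2}^0\sin\omega\,dv$ on the bottom, $\int_0^{1/2}\sin\omega\,du$ on the right and $\int_{-1/2}^0\sin\omega\,du$ on the left, and all are positive. Each interior angle is less than $\pi$, so $\Theta>\pi$, and $a=b=\pi/2$ satisfies \eqref{eq:edge} and \eqref{eq:vertex}. Thus $P_0$ is admissible.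
\end{example}

\begin{proposition}\label{prop:ext}
Let $P$ be an admissible polygon. There are an admissible polygon $P'$, obtained from $P$ by adding finitely many cells that meet $P$ only in $\partial P$, with $P\subset\operatorname{int}P'$, and a continuous function $\eta\colon P'\to[0,\infty)$, cellwise $C^1$ on $\operatorname{int}P'$, such that $\eta=0$ on $P$, $\eta\ge1$ on $\partial P'$, and $|d(\eta|_C)|_g\le1$ on every cell $C$.
\end{proposition}

\begin{proof}
\emph{Step 1: constants.} Let $m=\min_e\min\{a,\pi-a,b,\pi-b\}\in(0,\pi/2]$ and
$$L=\frac1{\sin(m/2)}\ge\sqrt2,\qquad\varepsilon=\frac\pi4e^{-2L}.$$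
The order matters. The strips will have $\omega\in[m/2,\pi-m/2]$ whatever their height, so by \eqref{eq:gradients} the height $L$ makes them at least $1$ thick however small $m$ is. The price is the small $\varepsilon$, which is paid by the number of cells.

\emph{Step 2: subdivision of an edge.} Parametrize an edge $e$ by arc length $u\in[0,\ell]$ in the direction of traversal, write $a,b,\Delta$ for its data, and let $\mu(u)=\int_0^u\kappa$. Since $e$ is a side of a cell, $\mu$ is smooth on an open interval containing $[0,\ell]$, and by (A1) it increases strictly from $0$ to $\Delta$. Put
$$\lambda=\frac{\pi-a-b}{\Delta},\qquad\alpha(u)=a+\lambda\mu(u).$$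
The function $\alpha$ moves monotonically from $a$ to $\pi-b$, so it stays in $[m,\pi-m]$, and $\lambda<1$ by \eqref{eq:edge}: the prescribed angle $\alpha$ grows more slowly than the angle $\omega$ along the base of a strip, which grows like $\mu$. Choose $0=u_0<\dots<u_N=\ell$ so fine that $\ell_i=u_i-u_{i-1}$ and $\Delta_i=\mu(u_i)-\mu(u_{i-1})>0$ satisfy
\begin{equation}\label{eq:fine}
\Delta_i+\ell_iL\le\min\{\varepsilon,m/2\}.
\end{equation}
To the $i$-th subarc assign $\alpha_i=\alpha(u_{i-1})$ at its initial point and $\beta_i=\pi-\alpha_i-\Delta_i\ge m/2$ at its final point. Since $\alpha(u_i)=\alpha_i+\lambda\Delta_i$,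
$$\beta_i+\alpha(u_i)=\pi-(1-\lambda)\Delta_i<\pi .$$
For $i<N$ this says $\beta_i+\alpha_{i+1}<\pi$, and $\pi$ is the outer angle $\Theta$ at a cut point by (A1). For $i=N$ it says $\beta_N<b$. Also $\alpha_1=a$. From now on \emph{node} means a vertex of $P$ or a cut point. With \eqref{eq:vertex} we conclude that at every node the final angle $\beta$ of the preceding subarc and the initial angle $\alpha$ of the following subarc satisfy
\begin{equation}\label{eq:room}
\alpha>0,\qquad\beta>0,\qquad\alpha+\beta<\Theta .
\end{equation}

\emph{Step 3: strips.} Over the $i$-th subarc of $e$ take the rectangle $[0,\ell_i]\times[0,L]$, whose bottom side, the \emph{base}, is identified with the subarc in the direction of traversal, and solve \eqref{eq:goursat} with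
$$\omega(u,0)=\alpha_i+\mu(u_{i-1}+u)-\mu(u_{i-1}),\qquad\omega(0,v)=\alpha_i .$$
The double integral is at most $\ell_iL$ in absolute value, so by \eqref{eq:fine}
\begin{equation}\label{eq:stripbound}
\omega\in[\alpha_i-\ell_iL,\ \alpha_i+\Delta_i+\ell_iL]\subset[m/2,\ \pi-m/2],
\end{equation}
and the strip is a cell. It lies to the left of its base, on the outside of $P$. The base has left curvature $-\omega_u=-\kappa$, as has the subarc, so (G2) holds. The angles at the ends of the base are $\alpha_i$ and $\beta_i$. The left side is a geodesic. The right side, directed by $\partial_v$, has left curvature $\gamma'(v)$, where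
$$\gamma(v)=\omega(\ell_i,v)-\omega(\ell_i,0)=\int_0^{\ell_i}\!\!\int_0^v\sin\omega\,dt\,ds$$
is smooth on an open interval containing $[0,L]$ and satisfies $\gamma(0)=0$, $\gamma'\ge0$ and $0\le\gamma\le\ell_iL\le\varepsilon$ on $[0,L]$. Base and top receive the label of $e$, the lateral sides the opposite label.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!15] (-4,0) rectangle (4,-0.7);
\node at (-3,-0.38) {$P$};
\draw[thick,->] (-4,0) -- (4,0);
\fill (0,0) circle (0.05) node[below] {$p$};
\draw[thick,dashed] (125:2) -- (0,0) -- (55:2);
\draw[thick] (0,0) -- (90:2);
\draw[thick,dashed] (2.8,0) -- ++(55:2);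
\draw[thick,dashed] (-2.8,0) -- ++(125:2);
\draw[thick,<-] (125:2) -- ++(-2.8,0);
\draw[thick,->] (125:2) -- ++(90:2);
\draw[thick,dashed,<-] (90:2) -- ++(125:2);
\draw[thick,dashed,->] (90:2) -- ++(55:2);
\draw[thick,<-] (55:2) -- ++(90:2);
\draw[thick,->] (55:2) -- ++(2.8,0);
\draw (0:0.55) arc (0:55:0.55); \node at (27:0.8) {$\alpha$};
\draw (125:0.55) arc (125:180:0.55); \node at (153:0.8) {$\beta$};
\draw (55:0.85) arc (55:125:0.85);
\node at (72:1.1) {$\varphi$}; \node at (108:1.1) {$\varphi$};
\node[right] at (55:1.5) {\footnotesize ray $0$};
\node[right] at (90:1.65) {\footnotesize ray $1$};
\node[left] at (125:1.5) {\footnotesize ray $2$};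
\node at (2.15,0.55) {\footnotesize following strip};
\node at (-2.15,0.55) {\footnotesize preceding strip};
\end{tikzpicture}
\caption{The extension at a cut point $p$ of an edge of the polygon $P$, drawn schematically with straight sides. Two strips stand on the subarcs before and after $p$, and a fan of $r=2$ sectors of angle $\varphi$ fills the gap between them. Solid and dashed sides carry opposite labels. The arrows show the edge of $P$ and the boundary of the new polygon, each traversed with the polygon on the right.}
\label{fig:fan}
\end{figure}

\emph{Step 4: fans.} At a node $p$ the angle $\Theta-\alpha-\beta>0$ of \eqref{eq:room} is left between the left side of the following strip and the right side of the preceding strip (Figure~\ref{fig:fan}). Choose $r\ge1$ so large that $\varphi=(\Theta-\alpha-\beta)/r\le\varepsilon$, with $r$ even if the two subarcs at $p$ have equal labels and odd otherwise. We insert $r$ sectors $[0,L]^2$, bounded by \emph{rays} of length $L$ from $p$ numbered $0,\dots,r$ counterclockwise: ray $0$ is the left side of the following strip, ray $r$ is the right side of the preceding strip, and the $j$-th sector has its $x$-axis on ray $j-1$ and its $y$-axis on ray $j$. Its data are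
$$\omega(x,0)=\varphi,\qquad\omega(0,y)=\varphi\quad(j<r),\qquad\omega(0,y)=\varphi+\gamma(y)\quad(j=r),$$
with the $\gamma$ of the preceding strip. By Lemma~\ref{lem:sector} the sectors are cells with $\varphi\le\omega\le\pi/2$. Rays $0,\dots,r-1$ are geodesic from both sides, and ray $r$, directed away from $p$, has left curvature $\gamma'$ from both sides; this is (G2). The labels of rays $0$ and $r$ are opposite to those of the two subarcs, so by the parity of $r$ they extend to labels alternating from ray to ray. These label the sectors, and (G1) holds.

\emph{Step 5: $P'$ is a tiled disk.} Gluing two closed disks along a boundary arc of each gives a closed disk in which both are embedded. An edge is an arc, so $\partial P$ has at least two subarcs. Attach the strips to $P$ one at a time; each base is a boundary arc when its strip is attached. The boundary of the resulting disk runs through the top of a strip, its right side down to a node $p$, the left side of the next strip, its top, and so on. Each fan, made of $r$ squares glued successively along rays $1,\dots,r-1$, is a disk in which rays $r$ and $0$ form a boundary arc through $p$. Attach it along the arc formed by the two lateral sides at $p$; these arcs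 are disjoint for different nodes. The result $P'$ is a disk with $P\subset\operatorname{int}P'$, and
\begin{equation}\label{eq:contacts}
\text{new cells meet $P$ and each other only along bases and rays and at nodes.}
\end{equation}
We check (G0) and (G3). At points of $\operatorname{int}P$ nothing has changed. At an interior point of a base or a ray two cells meet, each with angle $\pi$. Around a node come, counterclockwise, the following strip, sectors $1,\dots,r$, the preceding strip and the chain of old cells, with angle sum $\alpha+r\varphi+\beta+(2\pi-\Theta)=2\pi$. On $\partial P'$, the outer end of a ray lies in two cells glued along the ray, and every other point lies in one cell.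

\emph{Step 6: edges and vertices of $P'$.} Traverse $\partial P'$ with $P'$ on the right. After the top of a strip, from left to right, come sectors $r,r-1,\dots,1$ of the fan at the final point of its base, each along $y=L$ from $(0,L)$ to $(L,L)$ and then along $x=L$ from $(L,L)$ to $(L,0)$; then comes the next top. These sides are the edges of $P'$. By \eqref{eq:table} and \eqref{eq:derivs} their curvatures toward $P'$ are
$$\omega_u(u,L)=\kappa+\int_0^L\!\sin\omega\,dv,\quad\omega_x(x,L)=\int_0^L\!\sin\omega\,dy,\quad\omega_y(L,y)=\omega_y(0,y)+\int_0^L\!\sin\omega\,dx .$$
They are positive because $\kappa>0$ and $\omega_y(0,y)$ is $0$ or $\gamma'(y)\ge0$. So (A1) holds, and integration gives $\Delta=\omega(\ell_i,L)-\omega(0,L)$ on a top, $\Delta=\omega(L,L)-\omega(0,L)$ on $y=L$, and $\Delta=\omega(L,L)-\omega(L,0)$ on $x=L$.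

The vertices are the far corners $(L,L)$ of sectors, where the interior angle is $\omega(L,L)$ and $\Theta=2\pi-\omega(L,L)$, and the ray ends. At a ray end call $\pi$ minus the angle of a cell its \emph{share}; it lies in $(0,\pi)$, and $\Theta$ is the sum of the two shares. So (A2) holds. By \eqref{eq:table} the share of a strip is $\omega(0,L)$ at the left end of its top and $\pi-\omega(\ell_i,L)$ at the right end, and the share of a sector is $\omega(0,L)$ at $(0,L)$ and $\omega(L,0)$ at $(L,0)$.

\emph{Step 7: new angles.} If each edge took exactly its share at a ray end, \eqref{eq:vertex} would hold there with equality, and so would \eqref{eq:edge} for a top. The surplus is at the far corners, where $\Theta$ is large. The sector edges draw on it and yield a little at the ray ends, and the tops take a little more than their shares. For small $\delta>0$ assign: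
$$\begin{array}{llll}
\text{top of a strip:} & a=\omega(0,L)+\delta, & b=\pi-\omega(\ell_i,L)+\delta;\\[2pt]
\text{sector edge }y=L: & a=\omega(0,L)-2\delta, & b=\pi-\frac12\omega(L,L)-\delta;\\[2pt]
\text{sector edge }x=L: & a=\pi-\frac12\omega(L,L)-\delta,\quad & b=\omega(L,0)-2\delta.
\end{array}$$
There are finitely many new cells, so we can choose $\delta$ with all these values in $(0,\pi)$ and $6\delta<\omega(L,L)$ for all sectors. On a top $a+b=\pi-\Delta+2\delta$, and on both sector edges $a+b=\pi-\Delta+\frac12\omega(L,L)-3\delta$; so \eqref{eq:edge} holds. At a far corner $b+a=\Theta-2\delta$. At a ray end a strip contributes its share plus $\delta$ and a sector its share minus $2\delta$; since $r\ge1$, at least one of the two cells is a sector, and $b+a\le\Theta-\delta$. So \eqref{eq:vertex} holds, and $P'$ is admissible.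

\emph{Step 8: the function $\eta$.} Let $\eta=0$ on $P$, $\eta=v/L$ on strips and $\eta=(x+y)/L$ on sectors. The definitions agree on bases, where they give $0$, and on rays, where they give the arc length from the node divided by $L$; by \eqref{eq:contacts}, $\eta$ is well defined and continuous. On the tops and the far sides of sectors $\eta\ge1$. On strips $|d\eta|_g=1/(L\sin\omega)\le1$ by \eqref{eq:gradients} and \eqref{eq:stripbound}, and on sectors $|d\eta|_g\le\sqrt2/L\le1$ by Lemma~\ref{lem:sector}.
\end{proof}

At a cut point $r$ is even, hence at least $2$. The net line along the edge, the net line of the old cell ending there and the $r+1$ rays make at least six arcs of asymptotic lines issuing from the point: every cut point is a branch point.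

\section{The union of the polygons is the Lobachevsky plane}\label{sec:complete}

Starting from the polygon $P_0$ of Example~\ref{ex:P0}, apply Proposition~\ref{prop:ext} repeatedly to obtain $P_0\subset P_1\subset\cdots$ with $P_{k-1}\subset\operatorname{int}P_k$ and functions $\eta_k$ on $P_k$. Let $S=\bigcup_kP_k=\bigcup_k\operatorname{int}P_k$. No new cell contains a point of $\operatorname{int}P_k$, so the charts of Lemma~\ref{lem:hyp} at such a point are charts for all later polygons. They make $S$ a smooth oriented surface of curvature $-1$ in which each $\operatorname{int}P_k$ is open and each $P_k$ is compact. It is Hausdorff because any two points lie in one open set $\operatorname{int}P_k$, and it is connected and second countable. Every compact subset of $S$ lies in some $\operatorname{int}P_k$, an open disk that meets only the finitely many cells of $P_k$. Hence $S$ is simply connected and the family of cells is locally finite.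

\begin{lemma}\label{lem:complete}
$S$ is isometric to $H^2$.
\end{lemma}

\begin{proof}
Let $c\colon[0,1]\to S$ be a rectifiable path with $c(0)\in P_0$ and $c(1)\notin\operatorname{int}P_k$. Put $t_0=0$ and let $t_j$ be the first time with $c(t_j)\notin\operatorname{int}P_j$, for $1\le j\le k$. As $P_j$ is closed, $c(t_j)\in\partial P_j$, and $c([0,t_{j-1}])\subset P_{j-1}\subset\operatorname{int}P_j$ gives $t_{j-1}<t_j$. For $t_{j-1}\le t<t_j$, Lemma~\ref{lem:lip}(b) in $\operatorname{int}P_j$ and $\eta_j(c(t_{j-1}))=0$ show that $\eta_j(c(t))$ is at most the length of $c$ on $[t_{j-1},t]$. Letting $t\to t_j$ we find that $c$ has length at least $1$ on $[t_{j-1},t_j]$, and so at least $k$ in all. Therefore the ball of radius $k$ about a point of $P_0$ lies in the compact set $P_k$, and closed bounded subsets of $S$ are compact. By the Hopf--Rinow theorem $S$ is complete. By the Killing--Hopf theorem a complete simply connected surface of curvature $-1$ is isometric to $H^2$.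
\end{proof}

\section{The immersion}\label{sec:immersion}

Each cell can be immersed by Bonnet's theorem. The task is to choose the initial data so that neighbors share points and tangent planes, and then to see that the glued map is $C^1$. For $p$ in a cell $C$, Lemma~\ref{lem:hyp} identifies $T_pC^+$ with $T_pS$, preserving $g$ and $J$.

\begin{lemma}\label{lem:frames}
There are a map $f\colon S\to E^3$ and linear isometric embeddings $A_p\colon T_pS\to E^3$, $p\in S$, such that for each cell $C$ there is a smooth isometric immersion $F_C\colon C^+\to E^3$, with the second fundamental form $h_\sigma$ given by the labels of $C$, for which $f=F_C$ and $A=dF_C$ on $C$.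
\end{lemma}

\begin{proof}
We define $f$ and $A$ on $P_k$ by induction. On $P_0$ take any immersion given by Bonnet's theorem. Let $f,A$ be defined on $P_k$. For a strip $C$ of $P_{k+1}$ let $F_C$ have the data $f(p),A_p$ at the initial point $p$ of its base; for a sector, the data $f(p),A_p$ at its node $p$. By \eqref{eq:contacts} we must show agreement along bases and rays and at nodes.

A base lies in a side of a cell $C'$ of $P_k$. Along it the frames of $F_C$ and $F_{C'}$ satisfy the system \eqref{eq:frame} with the same $\kappa_g$ by (G2), the same $\tau$ by (G1), and the same value at the initial point. So $dF_C=dF_{C'}=A$ along the base, and integration of $dF\,T$ gives $F_C=F_{C'}=f$ there. In particular the strip has the data $f,A$ of $P_k$ at the final point of its base as well. Hence all new cells containing a node $p$ have the data $f(p),A_p$ at $p$. Along a ray from $p$ the two adjacent cells again satisfy \eqref{eq:frame} with the same coefficients and the same value at $p$, so their immersions and differentials agree along the ray.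
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Identify $S$ with $H^2$ by Lemma~\ref{lem:complete}, take $f,A$ from Lemma~\ref{lem:frames}, and put $n=A(e_1)\times A(e_2)$ for oriented orthonormal frames $e_1,e_2$. On each cell $C$, $n$ is the restriction of the normal $n_C$ of $F_C$.

\emph{Regularity.} Fix $p\in S$ and smooth coordinates $z$ on a ball about $p$ contained in some $\operatorname{int}P_k$, and write $A_q$ as a $3\times2$ matrix in these coordinates. The maps $f$, $A$, $n$ are continuous on each cell, hence continuous, the cells forming a locally finite closed cover; and they are cellwise $C^1$, since $F_C$, $dF_C$, $n_C$ are smooth on $C^+$. The map $Q(q)=f(q)-A_pz(q)$ is cellwise $C^1$ with $d(Q|_C)_q=A_q-A_p$ on every cell. By continuity of $A$, the norm of this differential on the ball of radius $\rho$ about $p$ is at most some $\epsilon(\rho)$ with $\epsilon(\rho)\to0$ as $\rho\to0$. Lemma~\ref{lem:lip}(b) along the geodesic from $p$ to $q$ gives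
$$|f(q)-f(p)-A_p(z(q)-z(p))|\le\epsilon(\rho)\operatorname{dist}(p,q)\qquad\text{if }\operatorname{dist}(p,q)<\rho ,$$
and $\operatorname{dist}(p,q)\le c\,|z(q)-z(p)|$ near $p$ for a constant $c$. So $f$ is differentiable at $p$ with $df_p=A_p$. Since $A$ is continuous and isometric, $f$ is a $C^1$ isometric immersion with unit normal $n$. By Lemma~\ref{lem:lip}(a), $A$ and $n$ are locally Lipschitz, so $f\in C^{1,1}_{\mathrm{loc}}$.

\emph{Property (i).} The cells are locally finite, have disjoint interiors and smooth sides, and $f=F_C$ on $C$ with $F_C$ smooth on $C^+$. The asymptotic lines of $h_\sigma$ are the $u$- and $v$-lines, which form a Chebyshev net.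

\emph{Property (ii).} Let $\Sigma$ be the shape operator of $F_C$, defined by $g(\Sigma X,Y)=h_\sigma(X,Y)$. The Weingarten formula reads $dn_C=-dF_C\circ\Sigma$, and $dF_C$ maps $T_qC^+$ isometrically onto the tangent plane of $S^2$ at $n_C(q)$. Hence $|\operatorname{Jac}n_C|=|\det\Sigma|=|\det h_\sigma/\det g|=1$. Let $U$ be open and relatively compact and let $D\subset U$ be closed, hence compact. It meets finitely many cells, and two cells overlap in a set of area zero. By \eqref{eq:areaineq} applied to each $n_C$,
$$\operatorname{area}(n(D))\le\sum_C\operatorname{area}(n_C(D\cap C))\le\sum_C\operatorname{area}(D\cap C)=\operatorname{area}(D).$$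
For pairwise disjoint closed domains $D_1,\dots,D_k\subset U$ we add these inequalities and use $\sum_i\operatorname{area}(D_i)\le\operatorname{area}(U)<\infty$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{forms}
\emph{Isometric immersions of space forms into Riemannian and pseudo-Riemannian spaces of constant curvature},
\texttt{https://ime.usp.br/\textasciitilde lymber/files/textos/RMS\_56\_3\_R01.pdf}.

\end{thebibliography}
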